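
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Interval maps with topological entropy larger than local entropy and no measure of maximal entropy}


\begin{abstract}
It has been conjectured that a continuous interval map whose topological entropy exceeds its local entropy has a measure of maximal entropy. We disprove this. For every finite $r$ there is a $C^r$ map of $[0,1]$ with topological entropy $\log 6$ and local entropy $\log 3$ that has no measure of maximal entropy. The quotient of local by topological entropy can be any prescribed number in $(0,1)$. In the example the graph over a tiny interval crosses each cylinder of length $m$ of a horseshoe of entropy $\log s$ about $e^{bm}$ times, up to a factor polynomial in $m$. The resulting loops of length $m+1$ number about $s^me^{bm}$. Local entropy sees only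 the factor $e^{bm}$, and the loops form a transient system at entropy $b+\log s$.
\end{abstract}

\section{The question and the results}

\subsection{Definitions}
Let $f:X\to X$ be a continuous map of a compact metric space $(X,d)$. The \emph{$(\epsilon,n)$-ball} around $x$ is
\[
B(x,n,\epsilon)=\{y\in X:\ d(f^ky,f^kx)\le\epsilon\ \text{ for } 0\le k<n\},
\]
and $r(\epsilon,n,S)$ is the minimum number of $(\epsilon,n)$-balls whose union covers $S\subset X$. The \emph{topological entropy} is
\[
h_{\rm top}(f)=\lim_{\epsilon\to0}\ \limsup_{n\to\infty}\ \frac1n\log r(\epsilon,n,X),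
\]
and the \emph{local entropy} is
\[
h_{\rm loc}(f)=\lim_{\epsilon\to0}\ \lim_{\delta\to0}\ \limsup_{n\to\infty}\ \frac1n\log\,\sup_{x\in X} r\bigl(\delta,n,B(x,n,\epsilon)\bigr).
\]
All limits in $\epsilon$ and $\delta$ exist by monotonicity, and $h_{\rm loc}(f)\le h_{\rm top}(f)$ because $r(\delta,n,B(x,n,\epsilon))\le r(\delta,n,X)$. The first quantity counts all orbits. The second counts orbits that cannot be told apart at a fixed small scale $\epsilon$. It measures the complexity that remains hidden at every scale.

We write $h(\mu,f)$ for the metric entropy of an $f$-invariant Borel probability measure $\mu$. By the variational principle, $h_{\rm top}(f)=\sup_\mu h(\mu,f)$. A \emph{measure of maximal entropy} is an invariant $\mu$ with $h(\mu,f)=h_{\rm top}(f)$.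

\subsection{What one would guess}
The supremum in the variational principle need not be attained. Here is a simple way in which this happens on the interval.

\begin{example}\label{ex:tents}
For $1<\lambda\le2$ the tent map $x\mapsto\lambda\min(x,1-x)$ of $[0,1]$ has topological entropy $\log\lambda$. Let $I_n=[2^{-2n-1},2^{-2n}]$ for $n\ge0$, and let $\lambda_n\in(1,2)$ increase strictly to $2$. Let $f(0)=0$, let $f|_{I_n}$ be the copy of the tent map of slope $\lambda_n$ under the increasing affine map $[0,1]\to I_n$, and let $f$ be affine between $I_{n+1}$ and $I_n$. Both endpoints of $I_n$ go to its left endpoint, so $f$ is continuous. Over the gap between $I_{n+1}$ and $I_n$ the graph runs from the point $(2^{-2n-2},2^{-2n-3})$ to the point $(2^{-2n-1},2^{-2n-1})$ on the diagonal, with slope $\frac32$. Hence interior points of the gap move to the left until they enter the invariant interval $I_{n+1}$. Every ergodic measure is therefore carried by $\{0\}$ or by one $I_n$, and its entropy is $0$ or at most $\log\lambda_n<\log2$. So $h_{\rm top}(f)=\log2$ and there is no measure of maximal entropy.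 Since $I_n$ is invariant and $|I_n|\to0$, for fixed $\epsilon$ and large $n$ all of $I_n$ lies in one $(\epsilon,m)$-ball for every $m$, while $\lim_{\delta\to0}\limsup_{m\to\infty}\frac1m\log r(\delta,m,I_n)=\log\lambda_n$. Hence $h_{\rm loc}(f)\ge\log\lambda_n$ for all large $n$, and $h_{\rm loc}(f)=h_{\rm top}(f)$.
\end{example}

In this example all the entropy escapes to smaller and smaller scales, so that $h_{\rm loc}(f)=h_{\rm top}(f)$. The assumption $h_{\rm top}(f)>h_{\rm loc}(f)$ excludes such a complete escape. Heuristically, an invariant measure of nearly maximal entropy must now produce a definite amount of entropy at a visible scale, and one may guess that the visible part can be optimized. The following is stated in \cite{source}.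

\begin{conjecture}
If $f:[0,1]\to[0,1]$ is a continuous map with $h_{\rm top}(f)>h_{\rm loc}(f)$, then $f$ admits a measure of maximal entropy.
\end{conjecture}

The guess overlooks that the hidden and the visible entropy can be produced by the same orbits, and that the two can be tied together so that their sum is approached only in the limit of infinitely long excursions.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $r\ge1$ be an integer, $s\ge2$ an even integer, and $b>0$ a real number with $se^b>s+3$. Put $a=b+\log s$. There is a $C^r$ map $f:[0,1]\to[0,1]$ with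
\[
h_{\rm top}(f)=a,\qquad h_{\rm loc}(f)=b,
\]
and $h(\mu,f)<a$ for every invariant Borel probability measure $\mu$.
\end{theorem}

With $s=2$ and $b=\log3$ we have $se^b=6>5=s+3$, so there is a $C^r$ map with $h_{\rm top}(f)=\log6>\log3=h_{\rm loc}(f)$ and without measure of maximal entropy. \emph{The conjecture is false.}

\begin{corollary}\label{cor:theta}
For every $\theta\in(0,1)$, every integer $r\ge1$ and every $\tau>0$ there is a $C^r$ map $f:[0,1]\to[0,1]$ without measure of maximal entropy such that
\[
h_{\rm loc}(f)=\theta\,h_{\rm top}(f)\qquad\text{and}\qquad h_{\rm top}(f)>(1-\tau)\,\frac{\log\|f'\|_\infty}{r}.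
\]
\end{corollary}

\begin{remark}
Corollary~\ref{cor:theta} does not extend to $\theta=0$. If $h_{\rm loc}(f)=0$, that is, if $f$ is asymptotically $h$-expansive, then $\mu\mapsto h(\mu,f)$ is upper semicontinuous \cite{Mis}, so it attains its supremum $h_{\rm top}(f)$ on the compact set of invariant probability measures. This remark is not used below.
\end{remark}

Section~\ref{sec:loops} explains the mechanism on a countable graph and proves the entropy estimate behind it. Section~\ref{sec:construction} constructs $f$. Sections~\ref{sec:lower}--\ref{sec:local} prove Theorem~\ref{thm:main}, and Section~\ref{sec:cor} proves Corollary~\ref{cor:theta}.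

\section{The mechanism: loops that are too few}\label{sec:loops}

\subsection{An entropy estimate for return loops}
We recall some standard facts. Let $T$ be a Borel map of a Borel subset of a complete separable metric space, preserving a probability measure $\nu$, and let $\xi$ be a countable measurable partition. Write $\xi^n=\bigvee_{k<n}T^{-k}\xi$. If $H_\nu(\xi)<\infty$, then $h(\nu,T,\xi)=\lim\frac1nH_\nu(\xi^n)\le H_\nu(\xi)$.

Suppose that $\nu$ is ergodic and that $R$ is a measurable set with $\nu(R)>0$. Almost every point of $R$ returns to $R$ infinitely often. On the set of these points let $t_R\ge1$ be the first return time to $R$ and $T_R(x)=T^{t_R(x)}(x)$ the induced map. Put $\nu_R=\nu(\,\cdot\cap R)/\nu(R)$, which is $T_R$-invariant. Then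
\[
\int t_R\,d\nu_R=\frac1{\nu(R)}\quad\text{(Kac)},\qquad h(\nu,T)=\nu(R)\,h(\nu_R,T_R)\quad\text{(Abramov)}.
\]
Abramov's formula is often stated for invertible maps. The general case follows by passing to natural extensions, which preserve entropy. Indeed, consider a point $(x_i)_{i\in\mathbb Z}$ of the natural extension of $T$ with $x_0\in R$. Almost surely it visits $R$ infinitely often in the past and in the future. Its successive visits $(y_i)_{i\in\mathbb Z}$, with $y_0=x_0$, satisfy $y_{i+1}=T_Ry_i$. They determine $(x_i)$, because the times between visits are the numbers $t_R(y_i)$ and the points between two visits are iterates of the first one. So the map induced by the natural extension of $T$ is the natural extension of $T_R$.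

\begin{lemma}\label{lem:loops}
Let $\nu$ be ergodic with $\nu(R)>0$, and let $\xi$ be a countable measurable partition of $R$ (mod $\nu_R$) such that $t_R$ has a constant value $t_R(C)$ on each atom $C$. Let $a\in\mathbb R$ and suppose that $\sum_Ce^{-a\,t_R(C)}\le Z<\infty$, the sum being over the atoms of positive measure. Then
\[
H_{\nu_R}(\xi)\le\frac{a}{\nu(R)}+\log Z .
\]
If moreover $h(\nu_R,T_R)\le H_{\nu_R}(\xi)$, then $h(\nu,T)\le a+\nu(R)\log Z$.
\end{lemma}

\begin{proof}
For atoms $C$ of positive measure put $q(C)=Z^{-1}e^{-a\,t_R(C)}$, so that $\sum_Cq(C)\le1$. From $\log t\le t-1$ with $t=q(C)/\nu_R(C)$ we get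
\[
-\nu_R(C)\log\nu_R(C)\le-\nu_R(C)\log q(C)+q(C)-\nu_R(C).
\]
Here $-\log q(C)=a\,t_R(C)+\log Z$, and $\sum_Ct_R(C)\nu_R(C)=1/\nu(R)$ by Kac's formula. So the right-hand sides are summable, with sum at most $a/\nu(R)+\log Z$. The second claim follows by multiplying by $\nu(R)$ and using Abramov's formula.
\end{proof}

If the loops from $R$ back to $R$ satisfy $Z<1$, then every ergodic measure that charges $R$ misses the entropy $a$ by at least $\nu(R)\,|\log Z|$. This is the transient case of renewal theory. For such measures, entropies close to $a$ need $\nu(R)$ small, that is, long loops, and no measure can follow infinitely long loops while still returning.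

\subsection{A model on a countable graph}\label{sec:toy}
Take a directed graph with a base vertex $*$ and, for each $m\ge1$, $2^mN_m$ loops of length $m+1$ at $*$, disjoint except for $*$, where
\[
N_m=\Bigl\lfloor\frac{3^m}{4m^2}\Bigr\rfloor .
\]
Let $T$ be the shift on the infinite (one-sided) paths, $R$ the set of paths that are at $*$ at time $0$, and $\xi$ the partition of $R$ according to the first loop followed. Every path visits $*$, so every ergodic $\nu$ has $\nu(R)>0$. The induced map $T_R$ is the shift on sequences of loops, for which $\xi$ is a generator. Thus $h(\nu_R,T_R)\le H_{\nu_R}(\xi)$ whenever the latter is finite. With $a=\log6$ we have $\sum_Ce^{-a\,t_R(C)}\le Z$, where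
\[
Z=\sum_{m\ge1}2^mN_m\,6^{-(m+1)}=\frac16\sum_{m\ge1}N_m3^{-m}\le\frac1{24}\cdot\frac{\pi^2}6<1.
\]
So Lemma~\ref{lem:loops} gives $h(\nu,T)\le\log6+\nu(R)\log Z<\log6$ for every ergodic $\nu$, and hence $h(\nu,T)<\log6$ for every invariant $\nu$ by ergodic decomposition. On the other hand, if $N_m\ge1$, following independent loops chosen uniformly among the $2^mN_m$ loops of length $m+1$ gives entropy $\frac{1}{m+1}\log(2^mN_m)$, and this tends to $\log6$. The supremum $\log 6$ is not attained.

Now label the loops of length $m+1$ by pairs $(w,i)$ with $w$ a word of length $m$ in two letters and $1\le i\le N_m$. Suppose that an observer sees the letters of $w$ during the excursion but cannot distinguish the $N_m$ loops with the same $w$. For large $m$ the visible part of the entropy is then about $\log2$ per unit of time, and the hidden part is about $\frac1m\log N_m\to\log3$.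

\subsection{What has to be done on the interval}
We realize the words $w$ by the cylinders $J_w$ of a horseshoe with $s$ branches. The graph over a tiny interval $P_w$, contained in a separate interval $R$, crosses $J_w$ up and down $N_m\approx e^{bm}/m^2$ times, where $m=|w|$. After landing in $J_w$, the orbit runs through the $m$ letters of $w$, and then each crossing is spread over all of $[0,1]$, so the orbit can return to $R$.

The interval forces some additional loops. In our construction the map has $p=s+2$ branches outside $R$, so before its return the orbit can wander along any of $p^k$ words of length $k$. The parts of the graph over $R$ that connect the oscillations also map somewhere, and we arrange that they form a single monotone branch. Finally, $N_m$ oscillations over $J_w$ cross it $2N_m$ times. With $e^a=se^b$ the loop sum becomes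
\begin{equation}\label{eq:Z}
Z=\sum_{k\ge0}p^ke^{-a(k+1)}\Bigl(1+\sum_{m\ge1}s^m\,2N_m\,e^{-am}\Bigr)=\frac{1+2\sum_{m\ge1}N_me^{-bm}}{e^a-p}.
\end{equation}
Here $k$ is the number of free letters before the return, the summand $1$ stands for the connecting branch, and the sum over $m$ stands for the crossings. We need $Z<1$. The oscillations can be made rare by a small factor in $N_m$, so $Z<1$ can be achieved exactly when $p+1<e^a$, that is, $s+3<se^b$.

\section{The construction}\label{sec:construction}

\subsection{Parameters}
Let $r,s,b,a$ be as in Theorem~\ref{thm:main}. Put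
\[
p=s+2,\qquad A=\{2,\dots,p-1\},\qquad D=2s+2,
\]
so that $p$ is even and $|A|=s$. Choose $c\in(0,1]$ with
\[
\frac{c\pi^2}{3}<se^b-s-3\qquad\text{and}\qquad 2c\le(1-e^{-b})(e^b-1),
\]
and put $N_0=0$ and $N_m=\lfloor ce^{bm}/m^2\rfloor$ for $m\ge1$. (For $s=2$, $b=\log3$ one can take $c=\frac14$, as in Section~\ref{sec:toy}.) Then $N_m\le e^{bm}$, $\frac1m\log N_m\to b$, and the following hold.
\begin{align}
&p+1+2\sum_{m\ge1}N_me^{-bm}<e^a,\label{eq:i}\\
&1+2\sum_{j=1}^mN_j\le e^{b(m+1)}\quad\text{for all }m\ge0.\label{eq:ii}
\end{align}
Indeed $p+1=s+3$, $e^a=se^b$ and $2\sum_mN_me^{-bm}\le2c\frac{\pi^2}6$, which gives \eqref{eq:i}. For \eqref{eq:ii} use $1\le e^{bm}$ and $2\sum_{j\le m}ce^{bj}\le\frac{2c\,e^{bm}}{1-e^{-b}}\le e^{bm}(e^b-1)$. Inequality \eqref{eq:i} says that $Z<1$ in \eqref{eq:Z}. It rules out a measure of maximal entropy. Inequality \eqref{eq:ii} will bound the local entropy.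

Finally fix $\eta$ with
\[
0<\eta\le\min\Bigl\{\frac1{8p},\ \frac12D^{-r}e^{-br}\Bigr\}.
\]
The number $\eta$ is the length of the branches. Its smallness makes the cylinders so short that the oscillations over them are $C^r$ small.

\subsection{Profiles}
We call a function \emph{flat} at a point if all its derivatives of order at least $1$ vanish there. Let $\rho:[0,1]\to[0,1]$ be $C^\infty$, positive on $(0,1)$, equal to $1$ on $[\frac18,\frac78]$, and with $\rho$ and all its derivatives equal to zero at $0$ and $1$. Put $\kappa=1/\int_0^1\rho\in(1,\frac43]$ and $\psi(t)=\kappa\int_0^t\rho$. Then $\psi$ is an increasing homeomorphism of $[0,1]$, flat at both ends, with $0\le\psi'\le\kappa$. It is affine of slope $\kappa$ on $[\frac18,\frac78]$, and $\psi([\frac18,\frac78])\supset[\frac14,\frac34]$ because $\psi(\frac18)\le\frac\kappa8\le\frac16$ and $1-\psi(\frac78)\le\frac16$.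

Let $\beta$ be the $1$-periodic function with $\beta(t)=\psi(2t)$ on $[0,\frac12]$ and $\beta(t)=\psi(2-2t)$ on $[\frac12,1]$. It is $C^\infty$ because $\psi$ is flat at both ends. By \emph{the rescaled $\psi$ from $y_0$ to $y_1$} on an interval $[x_0,x_1]$ we mean $x\mapsto y_0+(y_1-y_0)\psi\bigl(\frac{x-x_0}{x_1-x_0}\bigr)$.

\subsection{The horseshoe and its cylinders}
Let $u_1=0$ and $u_j=\frac14+\frac{j-2}{4p}$ for $2\le j\le p$. Put $L_j=[u_j,u_j+\eta]$ and $R=[\frac78,1]$. These sets are pairwise disjoint, and $L_2,\dots,L_p\subset[\frac14,\frac34]$. On $L_j$ let $f$ be the rescaled $\psi$ from $0$ to $1$ if $j$ is odd, and from $1$ to $0$ if $j$ is even. Let $f_j=f|_{L_j}$, a monotone homeomorphism $L_j\to[0,1]$. Let $E_j$ be the open gap that follows $L_j$, and put $f\equiv1$ on $E_j$ for $j$ odd and $f\equiv0$ on $E_j$ for $j$ even. Let $E=\bigcup_jE_j$. By flatness $f$ is $C^\infty$ on $[0,\frac78)$, and $f(0)=0$. Since $p$ is even, $f=0$ on $E_p$, just before $R$.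

For words $w=w_1\dots w_m\in A^m$ with $m\ge1$ write $\sigma w=w_2\dots w_m$. Put $J_\emptyset=[0,1]$ and $J_w=f_{w_1}^{-1}(J_{\sigma w})$. Then $J_w\subset L_{w_1}$, $J_{wj}\subset J_w$, $f(J_w)=J_{\sigma w}$, the intervals $J_{wj}$, $j\in A$, are disjoint, and $f^m:J_w\to[0,1]$ is a monotone homeomorphism.

The branch $L_1$ is kept out of the alphabet $A$ because it lies at the end of $[0,1]$: the set $f_j^{-1}(L_1)$ contains an endpoint of $L_j$, where $f_j$ is flat and hence not expanding. (The branch $L_p$ is simply left unused.) All $L_j$ with $j\in A$ lie in $[\frac14,\frac34]$, and $f_j$ is affine of slope $\pm\kappa/\eta$ on $f_j^{-1}([\frac14,\frac34])$. Hence $|J_w|=\frac\eta\kappa|J_{\sigma w}|\le\eta|J_{\sigma w}|$ for $m\ge2$. As $|J_j|=\eta$ for $j\in A$ and $|J_\emptyset|=1$,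
\begin{equation}\label{eq:J}
|J_w|\le\eta^m\qquad(w\in A^m,\ m\ge0).
\end{equation}

\subsection{The staircase on \texorpdfstring{$R$}{R}}
The oscillation over $J_w$ has to start at the height $\min J_w$, so the graph must first get there, and this for every word $w$. We visit all heights in increasing order, following the tree of cylinders. The connecting pieces then form one nondecreasing function.

For $w\in A^m$ we define intervals $Q_w\subset R$ with $|Q_w|=D^{-m}/8$, starting from $Q_\emptyset=R$, and define $f$ on $Q_w$ so that $f(Q_w)=J_w$, with the value $\min J_w$ at the left end and $\max J_w$ at the right end. Divide $Q_w$ into $D=2s+2$ equal consecutive slots. Let $J_{wj_1}<\dots<J_{wj_s}$ be the intervals $J_{wj}$, $j\in A$, in increasing order. See Figure~\ref{fig:slots}.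
\begin{itemize}
\item \emph{Slot $1$.} Let $P_w=[\alpha_w,\alpha_w+\ell_w]$ be its middle third, so $\ell_w=D^{-m-1}/24$. Put
\[
f(x)=\min J_w+|J_w|\,\beta\Bigl(N_m\frac{x-\alpha_w}{\ell_w}\Bigr)\quad\text{on }P_w,
\]
and $f=\min J_w$ on the rest of the slot. If $N_m\ge1$, then $P_w$ splits into $2N_m$ consecutive intervals, the \emph{legs} of $P_w$, each mapped homeomorphically onto $J_w$. If $N_m=0$, then $f$ is constant on $P_w$.
\item \emph{Slot $2i+1$} ($1\le i\le s$) is $Q_{wj_i}$.
\item \emph{Slot $2i$} ($1\le i\le s+1$) carries the rescaled $\psi$ from $\max J_{wj_{i-1}}$ (from $\min J_w$ if $i=1$) to $\min J_{wj_i}$ (to $\max J_w$ if $i=s+1$).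
\end{itemize}
If $x\in\bigcap_mQ_{w_1\dots w_m}$ for an infinite sequence $w_1w_2\dots$ in $A$, let $f(x)$ be the unique point of $\bigcap_mJ_{w_1\dots w_m}$. At the left end of $R$ we get $f(\frac78)=\min J_\emptyset=0$, and at the right end $f(1)=\max J_\emptyset=1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.85cm]
\foreach \x in {0,2,4,6,8,10,12} \draw[dotted] (\x,0) -- (\x,4);
\draw (0,0) -- (12,0);
\draw[dotted] (0,4) -- (12,4);
\node[left] at (0,0) {$\min J_w$};
\node[left] at (0,4) {$\max J_w$};
\draw[thick] (0,0) -- (0.67,0) -- (0.78,4) -- (0.89,0) -- (1,4) -- (1.11,0) -- (1.22,4) -- (1.33,0) -- (2,0) -- (4,1);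
\draw[dashed] (4,1) rectangle (6,1.6);
\draw[thick] (6,1.6) -- (8,2.4);
\draw[dashed] (8,2.4) rectangle (10,3);
\draw[thick] (10,3) -- (12,4);
\node[below] at (1,0) {$P_w$};
\node[below] at (5,0) {$Q_{wj_1}$};
\node[below] at (9,0) {$Q_{wj_2}$};
\node at (5,2.0) {$J_{wj_1}$};
\node at (9,3.4) {$J_{wj_2}$};
\end{tikzpicture}
\caption{Schematic graph of $f$ over $Q_w$ for $s=2$ (six slots) and $N_m=3$, where $m=|w|$. Over $P_w$ the graph crosses $J_w$ along $2N_m=6$ legs. Inside each dashed box $Q_{wj_i}\times J_{wj_i}$ a similar picture is repeated, with $N_{m+1}$ in place of $N_m$. The actual pieces are rescaled copies of $\psi$, flat at their ends. Without the crossings the graph is nondecreasing.}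
\label{fig:slots}
\end{figure}

\begin{lemma}\label{lem:Cr}
The map $f$ is of class $C^r$ on $[0,1]$.
\end{lemma}

\begin{proof}
Let $f_{(m)}$ equal $f$ on $[0,\frac78)$, be given on $R$ by the recipe above at the levels below $m$, and on each $Q_w$ with $|w|=m$ be the rescaled $\psi$ from $\min J_w$ to $\max J_w$. All its finitely many pieces are flat at their ends and fit together, and at $\frac78$ the value $0$ matches $f=0$ on $E_p$. So $f_{(m)}$ is $C^\infty$. The difference $f_{(m+1)}-f_{(m)}$ is supported in $\bigcup_{|w|=m}Q_w$. On $Q_w$ both functions take values in $J_w$, so the difference is at most $\eta^m$ in absolute value by \eqref{eq:J}.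

Let $1\le k\le r$ and $|w|=m$. On $Q_w$ the functions $f_{(m)}$ and $f_{(m+1)}$ consist of copies of $\psi$ and $\beta$, of height at most $\eta^m$, and of constants. The copies of $\psi$ live on intervals of length at least $D^{-m-1}/8$. The copy of $\beta$ on $P_w$ is compressed by the factor $N_m/\ell_w=24D^{m+1}N_m$. With a constant $C_r$ depending only on $\psi,\beta,r$, and with $\max(1,N_m)\le e^{bm}$, the $k$-th derivatives of both functions on $Q_w$ are bounded in absolute value by
\[
C_r\,\eta^m\bigl(24D^{m+1}\max(1,N_m)\bigr)^k\le C_r(24D)^r\bigl(\eta D^re^{br}\bigr)^m\le C_r(24D)^r\,2^{-m}.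
\]
Hence $f_{(m)}$ converges in $C^r$. The limit is $f$. Indeed $f_{(m)}(x)=f(x)$ for large $m$ unless $x\in\bigcap_mQ_{w_1\dots w_m}$ for some infinite sequence, and in that case both $f_{(m)}(x)$ and $f(x)$ lie in $J_{w_1\dots w_m}$.
\end{proof}

\subsection{The facts to be used}
Let
\[
W=\{w\in A^m:\ m\ge1,\ N_m\ge1\},\qquad P=\bigcup_{w\in W}P_w,\qquad R_0=R\setminus P.
\]
The union is disjoint. A point common to two legs is assigned to the left one, so that the legs partition $P$. Let $g:R\to[0,1]$ be equal to $f$ on $R_0$ and to $\min J_w$ on $P_w$, $w\in W$. Thus $g$ is $f$ without the oscillations. We call a function \emph{weakly monotone} if it is nondecreasing or nonincreasing.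

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[\rm(F1)] $L_1,\dots,L_p,R$ are pairwise disjoint compact sets with complement $E$. On each $E_j$ the map $f$ is constant, with value $0$ or $1$. Both $0\in L_1$ and $1\in R$ are fixed points. Hence no point of $E$ ever returns to $E$.
\item[\rm(F2)] If $w\in W$, $|w|=m$ and $y\in P_w$, then $f^ky\in J_{\sigma^{k-1}w}\subset L_{w_k}$ for $1\le k\le m$. The map $f^{m+1}$ sends each (closed) leg of $P_w$ homeomorphically onto $[0,1]$.
\item[\rm(F3)] $g$ is nondecreasing on $R$. In particular $f|_{R_0}$ is nondecreasing.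
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) holds by construction. For (F2) note that $f$ maps each leg homeomorphically onto $J_w$, that $f^{k-1}(J_w)=J_{\sigma^{k-1}w}$, and that $f^m:J_w\to[0,1]$ is a homeomorphism. For (F3), let $g_{(m)}$ be obtained from $f_{(m)}|_R$ by replacing its values by $\min J_w$ on the first slot of each $Q_w$ with $|w|<m$. Then $g_{(m)}$ is continuous and consists of finitely many nondecreasing pieces, so it is nondecreasing. As in the proof of Lemma~\ref{lem:Cr}, for every $x\in R$ either $g_{(m)}(x)=g(x)$ for all large $m$, or $g_{(m)}(x)$ and $g(x)$ lie in a common $J_{w_1\dots w_m}$ for every $m$. So $g_{(m)}\to g$ pointwise, and $g$ is nondecreasing.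
\end{proof}

\section{Lower bounds}\label{sec:lower}

Both lower bounds come from horseshoes for $f^{m+1}$ formed by legs. All legs with $|w|=m$ together give the topological entropy. The legs over a single $J_w$ give the local entropy, because their orbits stay close together.

\begin{lemma}\label{lem:horseshoe}
Let $n_0\ge1$ and let $K_1,\dots,K_M$ be pairwise disjoint compact sets with $f^{n_0}(K_i)=[0,1]$ for all $i$. Let $\Lambda$ be the set of all $y$ with $f^{tn_0}y\in\bigcup_iK_i$ for all $t\ge0$. If $M\ge2$ and $2\delta<\min_{i\ne j}d(K_i,K_j)$, then $r(\delta,kn_0,\Lambda)\ge M^k$ for all $k\ge1$. In particular $h_{\rm top}(f)\ge\frac1{n_0}\log M$ (trivially if $M=1$).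
\end{lemma}

\begin{proof}
Put $G=f^{n_0}$. For a sequence $i_0,i_1,\dots$ the sets $\{y:G^ty\in K_{i_t},\ 0\le t<k\}$ are compact, decreasing in $k$, and nonempty because $G(K_i)=[0,1]$. So every infinite itinerary is realized by a point of $\Lambda$, and every word of length $k$ occurs as initial itinerary of a point of $\Lambda$. Two points of the same $(\delta,kn_0)$-ball are at distance at most $2\delta$ at the times $tn_0$, $0\le t<k$. If both belong to $\Lambda$, they therefore have the same initial itinerary of length $k$.
\end{proof}

\begin{proposition}\label{prop:lower}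
$h_{\rm top}(f)\ge a$ and $h_{\rm loc}(f)\ge b$.
\end{proposition}

\begin{proof}
Let $m$ be so large that $N_m\ge1$. In each $P_w$, $w\in A^m$, take the $N_m$ odd-numbered closed legs. They are pairwise disjoint, and $f^{m+1}$ maps each of them onto $[0,1]$ by (F2).

\emph{All words together.} Lemma~\ref{lem:horseshoe} with the $M=s^mN_m$ legs and $n_0=m+1$ gives $h_{\rm top}(f)\ge\frac{\log(s^mN_m)}{m+1}$, which tends to $\log s+b=a$.

\emph{One word.} Fix $\epsilon>0$ and $w\in A^m$, and let $\Lambda_w$ be the set of Lemma~\ref{lem:horseshoe} for the $N_m$ odd-numbered legs of $P_w$, with $n_0=m+1$. We claim that for $m\ge m(\epsilon)$ the orbits of two points of $\Lambda_w$ are at distance at most $\epsilon$ at all times. Let $y\in\Lambda_w$ and $t\ge0$. Then $f^{t(m+1)}y\in P_w$, and by (F2), for $1\le j\le m$,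
\[
f^{t(m+1)+j}y\in U_j:=J_{\sigma^{j-1}w}\cap f^{-(m+1-j)}(P_w).
\]
So it suffices to bound the diameters of $P_w,U_1,\dots,U_m$. We have $|P_w|\to0$ as $m\to\infty$. Since $U_m=f_{w_m}^{-1}(P_w)$ and the finitely many maps $f_j^{-1}$ are uniformly continuous, $\operatorname{diam}U_m\to0$ uniformly in $w\in A^m$. For $j<m$ we have $U_j=f_{w_j}^{-1}(U_{j+1})$ with $U_{j+1}\subset L_{w_{j+1}}\subset[\frac14,\frac34]$, where $f_{w_j}^{-1}$ is an affine contraction. So $\operatorname{diam}U_j\le\operatorname{diam}U_m$, which proves the claim.

Hence, for $m\ge m(\epsilon)$ and any $x\in\Lambda_w$, $\Lambda_w\subset B(x,n,\epsilon)$ for all $n$. For small $\delta$ Lemma~\ref{lem:horseshoe} gives $r(\delta,k(m+1),B(x,k(m+1),\epsilon))\ge N_m^k$ for all $k\ge1$ (trivially if $N_m=1$). So for each $\epsilon$ the limit over $\delta$ in the definition of $h_{\rm loc}(f)$ is at least $\frac{\log N_m}{m+1}$ for all large $m$, hence at least $b$.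
\end{proof}

\begin{remark}
The sets $L_1,\dots,L_p,R$ are mapped onto $[0,1]$ by $f$, so Lemma~\ref{lem:horseshoe} gives $h_{\rm top}(f)\ge\log(p+1)=\log(s+3)$. Thus the equality $h_{\rm top}(f)=a$ for a map with these branches requires $se^b\ge s+3$.
\end{remark}

\section{No measure reaches the entropy \texorpdfstring{$a$}{a}}\label{sec:upper}

We apply Lemma~\ref{lem:loops} to $f$ and the set $R$. The loops are described by the choice of $R_0$ or of a leg and by the sets $L_j$ visited before the return. To use the lemma we must bound the entropy of the induced map by that of the partition into these loops. The induced map is only weakly monotone on the atoms, so this partition need not generate, but the following two lemmas show that the loss is subexponential.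

\begin{lemma}\label{lem:cut}
Let $Y\subset[0,1]$, let $\varphi_0,\dots,\varphi_{n-1}:Y\to[0,1]$ be weakly monotone, and let $\mathcal B$ be a partition of $[0,1]$ into $q$ intervals. Then $\bigvee_k\varphi_k^{-1}\mathcal B$ has at most $nq$ nonempty elements.
\end{lemma}

\begin{proof}
Each $\varphi_k^{-1}\mathcal B$ divides the ordered set $Y$ into at most $q$ consecutive order-convex pieces, by at most $q-1$ cuts. All $n$ partitions together use at most $n(q-1)$ cuts, which produce at most $n(q-1)+1\le nq$ pieces.
\end{proof}

\begin{lemma}\label{lem:mono}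
Let $Y\subset[0,1]$ be a Borel set, $T:Y\to Y$ a Borel map preserving a probability measure $\nu$, and $\xi$ a countable Borel partition of $Y$ with $H_\nu(\xi)<\infty$ such that $T$ is weakly monotone on each atom of $\xi$. Then $h(\nu,T)\le H_\nu(\xi)$.
\end{lemma}

\begin{proof}
On each atom of $\xi^n$ the maps $T^k$, $0\le k<n$, are weakly monotone, being compositions of restrictions of $T$ to subsets of atoms of $\xi$. Let $\mathcal B$ be a partition of $[0,1]$ into $q$ intervals, and $\mathcal B^n=\bigvee_{k<n}T^{-k}\mathcal B$. By Lemma~\ref{lem:cut}, each atom of $\xi^n$ meets at most $nq$ elements of $\mathcal B^n$, so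
\[
H_\nu(\mathcal B^n)\le H_\nu(\xi^n)+\log(nq)\le nH_\nu(\xi)+\log(nq).
\]
Hence $h(\nu,T,\mathcal B)\le H_\nu(\xi)$. Letting $\mathcal B$ run through a refining sequence of interval partitions with mesh tending to $0$ gives the claim.
\end{proof}

\begin{proposition}\label{prop:nomme}
$h(\mu,f)<a$ for every $f$-invariant Borel probability measure $\mu$. Consequently $h_{\rm top}(f)\le a$.
\end{proposition}

\begin{proof}
The entropy $h(\mu,f)$ is the integral of the entropies of the ergodic components of $\mu$. So it suffices to prove $h(\mu,f)<a$ for ergodic $\mu$. By (F1) and Poincar\'e recurrence $\mu(E)=0$, so the set $X'$ of points whose forward orbit avoids $E$ has full measure. Moreover $f(X')\subset X'$.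

\emph{Case $\mu(R)=0$.} Almost all orbits stay in $L_1\cup\dots\cup L_p$. Let $Y$ be the set of points whose forward orbits do so. Lemma~\ref{lem:mono}, applied to $f|_Y$ and the partition into the sets $L_j\cap Y$, gives $h(\mu,f)\le\log p$. This is less than $a$ by \eqref{eq:i}.

\emph{Case $\mu(R)>0$.} Let $R'$ be the set of points of $R\cap X'$ that return to $R$ infinitely often. It has full measure in $R$, and the induced map $f_R$ maps $R'$ into itself. We record for $x\in R'$:
\begin{itemize}
\item its \emph{type} $\theta$, which is $0$ if $x\in R_0$ and $(w,\text{leg})$ if $x$ lies in that leg of $P_w$, $w\in W$;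
\item the word $v$ in the letters $1,\dots,p$ formed by the indices of the sets $L_j$ visited before the first return to $R$, so that the return time is $|v|+1$.
\end{itemize}
Let $\xi$ be the countable partition of $R'$ by the values of $(\theta,v)$. On the atom of $(\theta,v)$ the map $f_R=f^{|v|+1}$ is the composition of $f$ restricted to $R_0$ or to one leg with $f_{v_1},f_{v_2},\dots,f_{v_{|v|}}$, applied in this order. So it is weakly monotone, by (F3) in the case of $R_0$.

If $\theta=(w,\text{leg})$, then the orbit visits $L_{w_1},\dots,L_{w_m}$, $m=|w|$, right after leaving $R$, by (F2). Hence $v=wu$ for some word $u$. If $\theta=0$ put $u=v$ and $m=0$. In both cases the return time is $m+|u|+1$. There is one type with $m=0$, and for given $m\ge1$ there are at most $s^m\cdot2N_m$ types $(w,\text{leg})$ with $|w|=m$. For each $k\ge0$ there are $p^k$ words $u$ of length $k$. Writing $\tau(C)$ for the return time on the atom $C$ and using $s^me^{-am}=e^{-bm}$, we get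
\[
\sum_Ce^{-a\tau(C)}\le\sum_{k\ge0}p^ke^{-a(k+1)}\Bigl(1+\sum_{m\ge1}s^m2N_me^{-am}\Bigr)=\frac{1+2\sum_{m\ge1}N_me^{-bm}}{e^a-p}=Z,
\]
and $0<Z<1$ by \eqref{eq:i}. By Lemma~\ref{lem:loops} the partition $\xi$ has finite entropy for $\mu_R$. Lemma~\ref{lem:mono} applied to $f_R$ on $R'$ gives $h(\mu_R,f_R)\le H_{\mu_R}(\xi)$, and the second part of Lemma~\ref{lem:loops} gives
\[
h(\mu,f)\le a+\mu(R)\log Z<a .
\]
The last statement of the proposition follows from the variational principle.
\end{proof}

\section{The local entropy is at most \texorpdfstring{$b$}{b}}\label{sec:local}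

Fix a Bowen ball $B(x,n,\epsilon)$ with $\epsilon$ small. All its points follow the same sequence of sets $L_j$ and $R$, as long as they have not fallen into $E$. The main freedom is the choice, at each visit to $R$, of $R_0$ or of a leg. A leg over $J_w$ forces the next $|w|$ sets to be $L_{w_1},L_{w_2},\dots$, but these are already prescribed. Thus if the visit is followed by $k$ known letters before the next visit, then $w$ must be one of the $k$ nonempty prefixes of a given word, and the number of choices is at most $1+2\sum_{j\le k}N_j\le e^{b(k+1)}$ by \eqref{eq:ii}. The exponent is $b$ times the time spent. A constant factor in this bound would not be harmless, since visits to $R$ can be frequent. This is why $c$ was chosen so that \eqref{eq:ii} holds without a constant.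

One visit needs a separate argument. After the \emph{last} visit to $R$ before time $n$, the word $w$ may be longer than the remaining path, and then there are infinitely many possible legs. But if $w$ is much longer than the remaining time, the interval $J_w$ and its images up to time $n$ are shorter than $\delta$, and we can ignore the oscillation by replacing $f$ with $g$.

\begin{proposition}\label{prop:loc}
$h_{\rm loc}(f)\le b$.
\end{proposition}

\begin{proof}
Let $\epsilon_0>0$ be such that $L_1,\dots,L_p,R$ are at pairwise distance greater than $2\epsilon_0$. Fix $\epsilon\le\epsilon_0$, $\delta\in(0,1)$, $x\in[0,1]$, $n\ge1$, and put $S=B(x,n,\epsilon)$. Choose $M=M(\delta)\ge1$ with $\eta^M\le\delta/4$.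

\emph{Paths.} For $y\in S$ let $T(y)$ be the least $k<n$ with $f^ky\in E$, and $T(y)=n$ if there is none. For $k<T(y)$ the point $f^ky$ lies in one of the sets $L_1,\dots,L_p,R$, and this set meets $[f^kx-\epsilon,f^kx+\epsilon]$. By the choice of $\epsilon_0$ at most one of them does. So all $y\in S$ with the same $T(y)=T$ have the same path $(\omega_k)_{k<T}$ in $\{L_1,\dots,L_p,R\}$. Fix $T$ ($n+1$ choices) and, if $T<n$, the component of $E$ that contains $f^Ty$ ($p$ choices). Let $t_1<\dots<t_l$ be the times $k<T$ with $\omega_k=R$. Put $t_{l+1}=T$ and $k_i=t_{i+1}-t_i-1$, and let $v_i\in\{1,\dots,p\}^{k_i}$ be the word of the indices of the $L$'s visited strictly between $t_i$ and $t_{i+1}$, $1\le i\le l$.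

\emph{Types at visits that end before time $n$.} Let $i<l$, or $i=l$ and $T<n$. The type of $y$ at time $t_i$ is $0$ if $f^{t_i}y\in R_0$, and $(w,\text{leg})$ if $f^{t_i}y$ is in that leg of $P_w$, $w\in W$. In the second case neither $R$ nor $E$ is visited at the times $t_i+1,\dots,t_i+|w|$, by (F2), whereas $f^{t_{i+1}}y\in R\cup E$. So $|w|\le k_i$ and $w$ is a prefix of $v_i$. The number of possible types is at most $1+2\sum_{j\le k_i}N_j\le e^{b(k_i+1)}$ by \eqref{eq:ii}.

\emph{Types at the last visit, if $T=n$ and $l\ge1$.} The type of $y$ at time $t_l$ is $0$ if $f^{t_l}y\in R_0$, or if $f^{t_l}y\in P_w$ with $w\in W$ and $|w|>k_l+M$. It is $(w,\text{leg})$ if $f^{t_l}y$ is in that leg of $P_w$, $w\in W$, and $|w|\le k_l+M$. By (F2), whenever $f^{t_l}y\in P_w$, the word $w$ is a prefix of $v_l$ or an extension of $v_l$. By \eqref{eq:ii}, which also gives $2N_m\le e^{b(m+1)}$, the number of types is at most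
\[
1+2\sum_{j\le k_l}N_j+\sum_{j=1}^Ms^j\,2N_{k_l+j}\le e^{b(k_l+1)}\Bigl(1+\sum_{j=1}^Ms^je^{bj}\Bigr)\le C_\delta\,e^{b(k_l+1)},
\]
where $C_\delta=1+Ms^Me^{bM}$.

Since $\sum_{i=1}^l(k_i+1)\le T\le n$, for given $T$ and given component of $E$ there are at most $C_\delta e^{bn}$ sequences of types.

\emph{One sequence of types.} Let $V$ be the set of $y\in S$ with given $T$, given component of $E$ if $T<n$, and given types. For $0\le k<n$ put $\varphi_k=f^k|_V$, with one exception. If $T=n$, $l\ge1$ and the last type is $0$ (the \emph{exceptional case}), put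
\[
\varphi_{t_l+k}=f^{k-1}\circ g\circ f^{t_l}|_V\qquad(1\le k\le k_l).
\]

\emph{Each $\varphi_k$ is weakly monotone.} Outside the exceptional case, at each time before $T$ one applies $f$ on a set $L_j$, on $R_0$ or on one leg, where $f$ is weakly monotone. If $T<n$, then $f^T(V)$ lies in one component of $E$, on which $f$ is constant, so $\varphi_k$ is constant for $T<k<n$. In the exceptional case the same argument applies up to time $t_l$. At time $t_l$ one applies $g$, which is nondecreasing on $R$ by (F3). It remains to see that afterwards one applies $f$ on sets $L_j$, that is, $\varphi_{t_l+k}(V)\subset L_{(v_l)_k}$ for $1\le k\le k_l$. If $f^{t_l}y\in R_0$, then $\varphi_{t_l+k}(y)=f^{t_l+k}y$ and the inclusion holds by definition of $v_l$. If $f^{t_l}y\in P_w$ with $|w|>k_l+M$, then $g(f^{t_l}y)\in J_w$, so $\varphi_{t_l+k}(y)\in J_{\sigma^{k-1}w}\subset L_{w_k}$, and $w_k=(v_l)_k$ because $v_l$ is a prefix of $w$.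

\emph{$|\varphi_k-f^k|\le\delta/4$ on $V$.} The values $\varphi_{t_l+k}(y)$ and $f^{t_l+k}(y)$ can differ only if we are in the exceptional case, $1\le k\le k_l$, and $f^{t_l}y\in P_w$ with $|w|>k_l+M$. Both values then lie in $J_{\sigma^{k-1}w}$, whose length is at most $\eta^{|w|-k+1}\le\eta^M\le\delta/4$ by \eqref{eq:J}. At all other times $\varphi_k=f^k|_V$.

\emph{Conclusion.} Partition $[0,1]$ into $q=\lceil2/\delta\rceil$ intervals of length at most $\delta/2$. By Lemma~\ref{lem:cut}, $V$ splits into at most $nq$ pieces on which every $\varphi_k$ varies by at most $\delta/2$. There every $f^k$, $0\le k<n$, varies by at most $\delta/2+2\cdot\delta/4=\delta$. So each nonempty piece lies in the $(\delta,n)$-ball around any of its points. Altogether, uniformly in $x$,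
\[
r(\delta,n,B(x,n,\epsilon))\le(n+1)\,p\,C_\delta\,e^{bn}\,n\lceil2/\delta\rceil .
\]
The constant $C_\delta$ does not depend on $n$, so the exponential growth rate in $n$ is at most $b$ for all $\epsilon\le\epsilon_0$ and $\delta\in(0,1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The map $f$ is $C^r$ by Lemma~\ref{lem:Cr}. Propositions~\ref{prop:lower} and~\ref{prop:nomme} give $h_{\rm top}(f)=a$ and $h(\mu,f)<a$ for every invariant $\mu$. Propositions~\ref{prop:lower} and~\ref{prop:loc} give $h_{\rm loc}(f)=b$.
\end{proof}

\section{Arbitrary ratios and the size of the derivative}\label{sec:cor}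

The ratio $\theta$ is obtained by the choice of $b$, and the derivative bound by taking $\eta$ as large as the construction allows and $s$ large.

\begin{proof}[Proof of Corollary~\ref{cor:theta}]
Fix the profile $\rho$ once and for all, so that $\kappa$ does not depend on $s$. Let $s$ be even and $b=\frac\theta{1-\theta}\log s$, so that $a=b+\log s=b/\theta$. For $s$ large, $se^b=s^{1/(1-\theta)}>s+3$. Then Theorem~\ref{thm:main} applies and gives a map without measure of maximal entropy with $h_{\rm loc}(f)=\theta h_{\rm top}(f)$.

To control $f'$ choose $\eta=\frac12D^{-r}e^{-br}$ in the construction. Since $\eta\le\frac1{2De^b}$, $p<D$, and $e^b=s^{\theta/(1-\theta)}\to\infty$, for $s$ large we have $\eta\le\frac1{8p}$, as required in the construction, and also $\eta\le\frac1{48D}$. Moreover $\eta De^b\le\frac12$. We estimate $f'$.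
\begin{itemize}
\item On $\bigcup_jL_j$ the supremum of $|f'|$ is $\kappa/\eta$, and $f'=0$ on $E$.
\item On an even-numbered slot of $Q_w$, $|w|=m$, the graph rises by at most $\eta^m$ over an interval of length $D^{-m-1}/8$. So $|f'|\le\kappa\eta^m\cdot8D^{m+1}\le8\kappa D\le\kappa/\eta$.
\item On $P_w$, $|w|=m$, we have $|\beta'|\le2\kappa$ and $N_m\le e^{bm}$. So
\[
|f'|\le2\kappa\,\eta^me^{bm}\cdot24D^{m+1}=48\kappa D\,(\eta De^b)^m\le48\kappa D\le\kappa/\eta .
\]
\item On the rest of the first slots $f$ is constant. At the points of the intersections $\bigcap_mQ_{w_1\dots w_m}$ we have $f'=0$, because the maps $f_{(m)}$ of Lemma~\ref{lem:Cr} converge to $f$ in $C^1$ and $|f_{(m)}'|\le\kappa\eta^m\cdot8D^m\to0$ on $\bigcup_{|w|=m}Q_w$.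
\end{itemize}
Hence $\|f'\|_\infty=\kappa/\eta=2\kappa D^re^{br}$ and
\[
\frac{\log\|f'\|_\infty}r=\log(2s+2)+b+\frac{\log(2\kappa)}r .
\]
The quotient of $h_{\rm top}(f)=\log s+b$ by this number tends to $1$ as $s\to\infty$ with $\theta$ and $r$ fixed. So it exceeds $1-\tau$ for $s$ large.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Large Entropy Implies Existence Of A Maximal Entropy Measure For Interval Maps}, \url{https://www.imo.universite-paris-saclay.fr/~ruette/articles/existence.pdf}.
\bibitem{Mis} Misiurewicz, \emph{Topological conditional entropy}, Studia Math. 55 (1976).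
\end{thebibliography}

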